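# Closing group languages under partial commutations

## 1. Group languages and syntactic monoids

Throughout, $A$ is a finite alphabet, $A^*$ is the set of words over $A$, and $\varepsilon$ is the empty word. For a word $w$ we write $|w|$ for its length, $|w|_a$ for its number of occurrences of the letter $a$, and $\mathrm{alph}(w)$ for the set of letters that occur in it.

**Syntactic congruence.** For $K\subseteq A^*$, two words $u,v$ are *syntactically equivalent* for $K$ if for all $x,y\in A^*$ we have $xuy\in K\Leftrightarrow xvy\in K$. This is a congruence, and the quotient of $A^*$ by it is the *syntactic monoid* of $K$. The textbook fact on which everything rests is that $K$ is regular if and only if its syntactic monoid is finite.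

*Example.* Let $K=\{u\in\{a,b\}^* : |u|_a=|u|_b\}$. The words $\varepsilon,a,a^2,\dots$ are pairwise inequivalent, since $a^ib^i\in K$ and $a^jb^i\notin K$ for $j\neq i$. So $K$ is not regular.

**Group language.** A *group language* is a regular language whose syntactic monoid is a finite group. Equivalently, it is a language $L=\varphi^{-1}(P)$, where $\varphi:A^*\to G$ is a morphism onto a finite group and $P\subseteq G$. We say that $\varphi$ *recognizes* $L$. "Onto" may be replaced by "into", because the image of a morphism from $A^*$ to a finite group is a submonoid of that group, hence a subgroup.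

*Examples.* The set $(A^2)^*$ of words of even length is a group language, with group $\mathbb Z/2$. Our running example uses the symmetric group $S_3$: let $\varphi:\{a,b\}^*\to S_3$ with $\varphi(a)=(1\,2)$, $\varphi(b)=(2\,3)$, and $L=\varphi^{-1}(1)$. Here $\varphi(ab)$ is a 3-cycle. The language $(ab)^*$ is regular but not a group language. Indeed no word with factor $aa$ is in $(ab)^*$, so the class of $aa$ is a zero of the syntactic monoid. A group with a zero is trivial, and this monoid is not, since $\varepsilon$ and $aa$ are inequivalent.

**Exponent.** The *exponent* of a finite group $G$ is the least $e\ge1$ with $g^e=1$ for all $g\in G$. For $S_3$ it is $6$.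

## 2. Partial commutations, closures and shuffles

**Partial commutation.** A *partial commutation* on $A$ is a symmetric, irreflexive relation $I\subseteq A\times A$. Its complement in $A^2$ is denoted $D$; it is symmetric and reflexive. Letters $a,b$ are *independent* if $(a,b)\in I$ and *dependent* if $(a,b)\in D$. The graph $(A,I)$ has vertex set $A$ and an edge between $a$ and $b$ whenever $(a,b)\in I$.

*Examples.* The graph $P_4$ is the path on four vertices $a,b,c,d$: the pairs that commute are $ab$, $bc$, $cd$, and the dependent pairs of distinct letters are $ac$, $ad$, $bd$. The graph $paw$ is a triangle together with one extra vertex adjacent to exactly one vertex of the triangle.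

**Closure.** Let $\sim$ (also written $\sim_I$) be the congruence on $A^*$ generated by $ab\sim ba$ for all $(a,b)\in I$. For $L\subseteq A^*$ put
$$[L]_I=\{u\in A^* : u\sim v\text{ for some }v\in L\}.$$

*Example.* Let $A=\{a,b,c\}$ with only $a,c$ independent. The class of $bac$ is $\{bac,bca\}$. The class of $abc$ is $\{abc\}$, since $b$ blocks both other letters.

**Shuffle.** A *shuffle* of $w$ and $s$ is a word $z$ whose positions are split into two sets, such that the letters at the first set read $w$ and those at the second read $s$. We speak of "the letters of $w$ in $z$" and "the letters of $s$ in $z$". The set of these words $z$ is denoted $\mathrm{Sh}(w,s)$.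

*Example.* $\mathrm{Sh}(ab,c)=\{cab,acb,abc\}$. If $a$ and $b$ are independent, the class of $a^ib^j$ is exactly $\mathrm{Sh}(a^i,b^j)$.

## 3. Regularity of $[L]_I$: statement and small cases

Allowing letters to commute can destroy regularity. With $A=\{a,b\}$ and $I=\{(a,b),(b,a)\}$, the language $(ab)^*$ is regular, and
$$[(ab)^*]_I=\{u:|u|_a=|u|_b\},$$
which we saw is not regular. But $(ab)^*$ is not a group language. The paper "Regular languages and partial commutations" asks: *if $L$ is a group language, is $[L]_I$ always regular?* It singles out the cases where $(A,I)$ is $P_4$ or $paw$ as especially interesting. The answer is yes for every $I$.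

**Theorem 1.** *If $L\subseteq A^*$ is recognized by a morphism $\varphi:A^*\to G$ into a finite group, then $[L]_I$ is regular for every partial commutation $I$ on $A$. With $k=|A|$, $n=|G|$ and $Q=2^{(k+1)^{n^3}}$, its syntactic monoid has at most $2^{(kQ+1)^{2k}}$ elements.*

We start with three cases by hand.

**No commutation.** If $I=\emptyset$, then $[L]_I=L$.

**Full commutation.** Suppose all distinct letters commute, and say $A=\{a_1,\dots,a_k\}$. Then $u\in[L]_I$ depends only on the vector $(|u|_{a_1},\dots,|u|_{a_k})$. Let $X\subseteq\mathbb N^k$ be the set of vectors that occur and let $e$ be the exponent of $G$. If $z\in L$, inserting $a_i^e$ into $z$ does not change $\varphi(z)$, so $X$ is closed under adding $e$ to any coordinate. In each residue class modulo $e$ the set $X$ is therefore upward closed. By Dickson's lemma it has finitely many minimal elements there, so $X$ is a finite union of sets $v+e\mathbb N^k$. Each condition "the vector of $u$ lies in $v+e\mathbb N^k$" only asks to count letters up to a threshold and modulo $e$, so it defines a regular language. Hence $[L]_I$ is regular.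

In the running example ($S_3$, $L=\varphi^{-1}(1)$) we can compute $X$. The sign of a permutation forces $i+j$ even. If $i,j$ are both even, $a^ib^j$ has value $1$. If $i=1$ and $j$ is odd, a word $b^pab^{j-p}$ of value $1$ would make $\varphi(a)$ a power of $\varphi(b)$, which is false. Symmetrically for $j=1$. Finally $(ab)^3$ has value $1$, and so does $(ab)^3a^{2i'}b^{2j'}$. So
$$X=\{(i,j): i,j\text{ both even}\}\cup\{(i,j): i,j\text{ both odd and}\ge3\}. \tag{1}$$

**One wall.** Let $A=\{a,b,c\}$ with only $a,b$ independent. Write $u=u_0cu_1c\cdots cu_l$ with $u_i\in\{a,b\}^*$. No letter crosses a $c$, so the words $\sim u$ are the words $z_0cz_1c\cdots cz_l$ with $z_i\sim u_i$. For a word $t$ put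
$$S(t)=\{\varphi(z):z\sim t\}\subseteq G. \tag{2}$$
Then $S(u)=S(u_0)\varphi(c)S(u_1)\varphi(c)\cdots\varphi(c) S(u_l)$ as a product of subsets of $G$. By the previous case, $\{v\in\{a,b\}^*:g\in S(v)\}$ is regular for each $g\in G$, so a finite automaton can compute $S(u_i)$ block by block and update the product at each $c$. So $[L]_I=\{u:S(u)\cap P\ne\emptyset\}$ is regular.

In $P_4$ and in $paw$ no vertex of $(A,I)$ is isolated, so no letter acts as such a wall.

## 4. The value set $S(u)$ does not give a congruence

If $L=\varphi^{-1}(P)$, then with the notation (2)
$$u\in[L]_I\iff S(u)\cap P\neq\emptyset. \tag{3}$$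
The map $u\mapsto S(u)$ takes at most $2^{|G|}$ values. So the first thing to try is to show that $S(u)=S(v)$ implies $S(xuy)=S(xvy)$, which would finish the problem.

This is false. In the running example with $a,b$ independent, $S(\varepsilon)=\{1\}$ and $S(aa)=\{1\}$. Append $bb$: then $S(bb)=\{1\}$, but $S(aabb)$ contains $\varphi(abab)=\varphi(ab)^2\neq1$.

The exact point is that letters of the context move *into* $u$. What matters is not only which values $u$ can take, but which values it can take when a foreign word is interleaved with it. So we must first describe how the context can enter $u$.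

## 5. Commutation classes through positions

The purpose of this section is to replace sequences of swaps by one static condition on positions.

**Lemma 1.** *$u\sim v$ if and only if there is a letter-preserving bijection $\theta$ from the positions of $u$ to the positions of $v$ such that whenever $i<j$ are positions of $u$ with $(u_i,u_j)\in D$, then $\theta(i)<\theta(j)$. Such a $\theta$ is unique.*

*Proof.* Uniqueness: $D$ is reflexive, so $\theta$ keeps the order of equal letters. Hence it sends the $j$-th occurrence of each letter to its $j$-th occurrence.

($\Rightarrow$) For one swap $xaby\to xbay$ with $(a,b)\in I$, take the transposition of the two positions. The only pair whose order changes is independent. Bijections with the stated property compose.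

($\Leftarrow$) Induct on the length; length $0$ is clear. Let $j=\theta(1)$. Each position of $v$ before $j$ is $\theta(i)$ with $i>1$ and $\theta(i)<\theta(1)$, so $(u_1,u_i)\in I$. Hence $v_j$ can be moved to the front of $v$ by allowed swaps, giving $v\sim v_jv'$ with $v_j=u_1$. Delete this first letter on both sides. The restriction of $\theta$ has the required property for the remaining words, which are equivalent by induction. $\square$

Next we describe all words equivalent to $xuy$ in terms of what happens to $u$ and what happens to $xy$.

**Lemma 2 (a factor in context).** *Let $x,u,y\in A^*$. Then $z\sim xuy$ if and only if $z$ is a shuffle of a word $w\sim u$ and a word $s\sim xy$ such that, after coloring each letter of $s$ "x" or "y" through the unique bijection of Lemma 1 with $xy$:*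

* **(C1)** *if an x-colored letter $\alpha$ of $s$ occurs in $z$ after a letter $\beta$ of $w$, then $(\alpha,\beta)\in I$;*
* **(C2)** *if a y-colored letter $\alpha$ of $s$ occurs in $z$ before a letter $\beta$ of $w$, then $(\alpha,\beta)\in I$.*

*Example.* Let only $a,c$ be independent, $x=\varepsilon$, $u=ba$, $y=c$. The shuffle $z=bca$ satisfies (C2), because $c$ is only before $a$. The shuffle $cba$ does not, because $c$ is before $b$.

*Proof.* Let $z\sim xuy$ with bijection $\theta$. Let $w$ be the subword of $z$ at the images of the positions of $u$, and $s$ the subword at the images of the positions of $x$ and $y$. Restricting $\theta$ gives bijections $u\to w$ and $xy\to s$ as in Lemma 1, so $w\sim u$ and $s\sim xy$, and by uniqueness the colors are the right ones. If an x-colored $\alpha$ occurs in $z$ after a letter $\beta$ of $w$, their order in $xuy$ was the opposite, so they are not dependent: this is (C1). (C2) is the same with $y$.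

Conversely, combine the bijections $u\to w$ and $xy\to s$ into one bijection from $xuy$ to $z$. Dependent pairs inside $u$ keep their order because $w\sim u$, and dependent pairs inside $xy$ because $s\sim xy$. If $\alpha$ is in $x$, $\beta$ in $u$, and they are dependent, then $\alpha$ is before $\beta$ in $z$, since otherwise (C1) would make them independent. Likewise for $\beta$ in $u$ and $\alpha$ in $y$, by (C2). Lemma 1 gives $z\sim xuy$. $\square$

## 6. The interleaving invariant $\sigma_L$, and what it forgets

Section 4 tells us to record the behavior of $w$ under all interleavings. For any $L\subseteq A^*$ and $w\in A^*$ put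
$$\sigma_L(w)=\{(p,s,q)\in(A^*)^3 : p\,\mathrm{Sh}(w,s)\,q\cap L\neq\emptyset\}.$$
This is an infinite set of triples, so it is not clear that $\sigma_L$ takes finitely many values.

*Examples.* For $L=(A^2)^*$, $\sigma_L(w)$ consists of the triples with $|p|+|s|+|q|+|w|$ even, so $\sigma_L$ takes two values (for $A\ne\emptyset$). For $L=(ab)^*$ it takes infinitely many: $(\varepsilon,b^j,\varepsilon)\in\sigma_L(a^i)$ if and only if $i=j$.

Section 8 shows that $\sigma_L$ takes finitely many values when $L$ is a group language. Suppose this for the moment. Given $z\in L$ with $z\sim xuy$, Lemma 2 presents $z$ as a shuffle of $w\sim u$ and $s$. If $w'\sim v$ has $\sigma_L(w')=\sigma_L(w)$, then $(\varepsilon,s,\varepsilon)\in\sigma_L(w)=\sigma_L(w')$, so some shuffle $z'$ of $w'$ and $s$ lies in $L$. If $z'$ satisfied (C1) and (C2), we would have $z'\sim xvy$. But nothing controls where the letters of $s$ land in $w'$.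

This is a real loss, even if $\mathrm{alph}(w)$ is recorded as well. Let $A=\{a,b,c\}$ with only $a,c$ independent, and let $\varphi(a)=\varphi(b)=(1\,2)$, $\varphi(c)=(2\,3)$ in $S_3$. Take $L=\varphi^{-1}(\varphi(acac))$; note that $\varphi(acac)=\varphi(ac)^2\neq1$. Let $u=bbaa$ and $v=aabb$. Each is alone in its class, they have the same letters, and $\sigma_L(u)=\sigma_L(v)$, because $\varphi$ does not distinguish $a$ from $b$. Now append $cc$. We have $bbaacc\sim bbacac$, whose value is $\varphi(acac)$, so $ucc\in[L]_I$. But the class of $aabbcc$ is a singleton, since $b$ commutes with nothing, and its value is $1$. So $vcc\notin[L]_I$.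

The way past this is to look at what (C1) and (C2) really test. For a letter of $s$ sitting at some place in $w$, (C1) depends only on the *set* of letters of $w$ before that place, and (C2) only on the *set* of letters after it. As the place moves from left to right, the first set changes only at first occurrences and the second only at last occurrences. There are at most $2|A|$ of these. So we cut $w$ there, and record $\sigma_L$ only for the pieces in between.

## 7. Cutting at first and last occurrences

**Proposition 1.** *Let $L\subseteq A^*$ be such that $\sigma_L$ takes at most $Q<\infty$ values. Then for every $I$, $[L]_I$ is regular, with syntactic monoid of size at most $2^{(kQ+1)^{2k}}$, where $k=|A|$.*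

*Proof.* **Step 1: the cut.** This step defines the pieces and records the two facts that make (C1) and (C2) controllable. Call a position of $w$ *extremal* if it is the first or the last occurrence of its letter. The first and last positions of a nonempty word are extremal, and there are at most $2k$ extremal positions. So every nonempty $w$ is uniquely
$$w=a_1w_1a_2w_2\cdots w_{m-1}a_m,\qquad 1\le m\le2k,$$
where the displayed $a_i$ are exactly the letters at the extremal positions. For $w=\varepsilon$ put $m=0$. For instance $abacab$ has its only non-extremal position at the third letter: $m=5$, the displayed letters are $a,b,c,a,b$, and $w_1=\varepsilon$, $w_2=a$, $w_3=w_4=\varepsilon$.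

A letter occurring in $a_1w_1\cdots a_iw_i$ has its first occurrence there too, and that occurrence is displayed. A letter occurring in $w_ia_{i+1}\cdots w_{m-1}a_m$ has its last occurrence there too, and that occurrence is displayed. Hence for $1\le i<m$
$$\mathrm{alph}(a_1w_1\cdots a_iw_i)=\{a_1,\dots,a_i\}, \tag{4}$$
$$\mathrm{alph}(w_ia_{i+1}\cdots w_{m-1}a_m)=\{a_{i+1},\dots,a_m\}. \tag{5}$$

**Step 2: the finite invariant.** We now attach to each word a finite amount of information. Let
$$\lambda(w)=(a_1,\sigma_L(w_1),a_2,\dots,\sigma_L(w_{m-1}),a_m),\qquad \Lambda(u)=\{\lambda(w):w\sim u\}.$$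
For given $m\ge1$ there are at most $k^mQ^{m-1}\le(kQ)^m$ tuples $\lambda(w)$, and there is one (empty) tuple for $m=0$. Since $\sum_{m=0}^{2k}(kQ)^m\le\sum_{m=0}^{2k}\binom{2k}{m}(kQ)^m=(kQ+1)^{2k}$, the map $\Lambda$ takes at most $2^{(kQ+1)^{2k}}$ values. It therefore suffices to prove:

**Claim.** *If $\Lambda(u)=\Lambda(v)$, then for all $x,y$: $xuy\in[L]_I\Rightarrow xvy\in[L]_I$.*

Indeed, by symmetry $\Lambda(u)=\Lambda(v)$ then implies that $u$ and $v$ are syntactically equivalent for $[L]_I$. So the syntactic congruence has at most as many classes as $\Lambda$ has values.

**Step 3: transporting a witness from $u$ to $v$.** Here we prove the claim, by replacing the pieces of $w$ one at a time. If $u=\varepsilon$, then $\Lambda(v)=\Lambda(\varepsilon)$ contains only the empty tuple, which forces $v=\varepsilon$, and there is nothing to prove. So let $u\ne\varepsilon$ and $xuy\in[L]_I$. Choose $z\in L$ with $z\sim xuy$, and let $w\sim u$, $s\sim xy$ be as in Lemma 2. Decompose $w=a_1w_1\cdots w_{m-1}a_m$ as in Step 1 and cut $z$ at these extremal letters of $w$: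
$$z=z_0a_1z_1a_2\cdots a_mz_m,\qquad z_i\in\mathrm{Sh}(w_i,s_i),\qquad s=s_0s_1\cdots s_m,\qquad w_0=w_m=\varepsilon.$$
Since $\lambda(w)\in\Lambda(u)=\Lambda(v)$, there is $w'\sim v$ with $\lambda(w')=\lambda(w)$. That is,
$$w'=a_1w_1'a_2\cdots w'_{m-1}a_m,$$
with the displayed letters exactly at the extremal positions of $w'$, and $\sigma_L(w_i')=\sigma_L(w_i)$ for all $i$.

For $i=1,\dots,m-1$ in turn, replace $z_i$ by some $z_i'\in\mathrm{Sh}(w_i',s_i)$ so that the whole word stays in $L$. This is possible: if the current word is $p\,z_i\,q\in L$, then $(p,s_i,q)\in\sigma_L(w_i)=\sigma_L(w_i')$, so some $z_i'\in\mathrm{Sh}(w_i',s_i)$ has $p\,z_i'\,q\in L$. At the end we have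
$$z'=z_0a_1z_1'a_2\cdots z_{m-1}'a_mz_m\in L,$$
a shuffle of $w'$ and $s$, with the same $s$ and the same colors.

**Step 4: checking (C1) and (C2) for $z'$.** This is where the extremal cut pays off.

(C1): let $\alpha$ be an x-colored letter lying in $s_i$. Every letter of $w'$ preceding $\alpha$ in $z'$ equals some $a_j$ with $j\le i$. For $1\le i<m$ this is (4) applied to $w'$; for $i=0$ no letter of $w'$ precedes $\alpha$; for $i=m$ it holds because every letter of $w'$ is among $a_1,\dots,a_m$. The displayed $a_j$ with $j\le i$ precedes $\alpha$ in $z$, because $\alpha$ lies in $z_i$. So (C1) for $z$ gives $(\alpha,a_j)\in I$.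

(C2): let $\alpha$ be a y-colored letter lying in $s_i$. Every letter of $w'$ following $\alpha$ in $z'$ equals some $a_j$ with $j>i$. For $1\le i<m$ this is (5) applied to $w'$; for $i=m$ no letter of $w'$ follows; for $i=0$ it is trivial. The displayed $a_j$ with $j>i$ follows $\alpha$ in $z$, so (C2) for $z$ gives $(\alpha,a_j)\in I$.

By Lemma 2, applied with $v$ in place of $u$, we get $z'\sim xvy$. As $z'\in L$, we have $xvy\in[L]_I$. $\square$

On the example of Section 6, the cut works as it should: the displayed letters are $b,b,a,a$ for $bbaa$ and $a,a,b,b$ for $aabb$, so $\Lambda(u)\ne\Lambda(v)$.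

## 8. Short witnesses in a finite group, and the proof of Theorem 1

It remains to show that $\sigma_L$ takes finitely many values for a group language. Fix a morphism $\varphi:A^*\to G$ into a finite group, $n=|G|$. Call $\varphi(t)$ the *value* of $t$.

**The insertion order.** Write $u\le v$ if $u=b_1\cdots b_r$ with $b_i\in A$, and $v=v_0b_1v_1\cdots b_rv_r$ with $\varphi(v_i)=1$ for all $i$. So $v$ is $u$ with words of value $1$ inserted.

*Example.* If $A=\{a\}$, $G=\mathbb Z/2$ and $\varphi(a)$ is the generator, then $a^i\le a^j$ if and only if $i\le j$ and $j-i$ is even.

**Lemma 3.** *The relation $\le$ is transitive, and deleting a factor of value $1$ from $v$ gives a word $\le v$.*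

*Proof.* Let $u\le v\le t$ with $u$, $v$ written as above. Then $t$ arises from $v$ by inserting words of value $1$ between its letters or at its ends. The factor of $t$ between $b_i$ and $b_{i+1}$ is $v_i$ with words of value $1$ inserted, so its value is still $\varphi(v_i)=1$. The same holds for the part before $b_1$ and the part after $b_r$ (and for all of $t$ if $r=0$). For the second statement, if $v=v'fv''$ with $\varphi(f)=1$, then in the definition of $v'v''\le v$ one inserted word is $f$ and all others are empty. $\square$

The next lemma says that the values of $\mathrm{Sh}(w,s)$ are already seen on short words below $w$ and $s$.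

**Lemma 4.** *$g\in\varphi(\mathrm{Sh}(w,s))$ if and only if there are $w_0\le w$ and $s_0\le s$ with $|w_0|+|s_0|<n^3$ and $g\in\varphi(\mathrm{Sh}(w_0,s_0))$.*

*Proof.* ($\Leftarrow$) Let $z_0\in\mathrm{Sh}(w_0,s_0)$ with $\varphi(z_0)=g$. Write $w_0=b_1\cdots b_r$, $w=v_0b_1v_1\cdots b_rv_r$ with $\varphi(v_i)=1$. Insert into $z_0$ the word $v_0$ at the beginning, and $v_i$ immediately after the letter $b_i$ of $w_0$. Do the same for $s_0\le s$. The letters coming from $w_0$ and the $v_i$ now read $w$, and the others read $s$. So the result is a shuffle of $w$ and $s$, and its value is still $g$ because only words of value $1$ were inserted.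

($\Rightarrow$) Among the pairs $(w_0,s_0)$ with $w_0\le w$, $s_0\le s$, $g\in\varphi(\mathrm{Sh}(w_0,s_0))$, of which $(w,s)$ is one, choose one with $\ell=|w_0|+|s_0|$ minimal. Let $z_0\in\mathrm{Sh}(w_0,s_0)$ have value $g$. To each of the $\ell+1$ prefixes $t$ of $z_0$ associate the triple
$$\big(\varphi(\text{the }w_0\text{-part of }t),\ \varphi(\text{the }s_0\text{-part of }t),\ \varphi(t)\big)\in G^3. \tag{6}$$
Suppose $\ell\ge n^3$. Then two prefixes have the same triple. Delete from $z_0$ the nonempty factor between them. Since the first components agree and $G$ is a group, what is deleted from $w_0$ is a factor of value $1$ (possibly empty); by the second components, the same holds for $s_0$; by the third components, the deleted factor of $z_0$ has value $1$, so the value $g$ is unchanged. By Lemma 3 the new words are still $\le w$ and $\le s$. Their total length is smaller, a contradiction. So $\ell<n^3$. $\square$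

**Proof of Theorem 1.** Let $L=\varphi^{-1}(P)$. Then
$$(p,s,q)\in\sigma_L(w)\iff\varphi(p)\,g\,\varphi(q)\in P\text{ for some }g\in\varphi(\mathrm{Sh}(w,s)).$$
So $\sigma_L(w)$ is determined by the map $s\mapsto\varphi(\mathrm{Sh}(w,s))$. By Lemma 4 this map is determined by the set $\{w_0\le w:|w_0|<n^3\}$: the set $\varphi(\mathrm{Sh}(w,s))$ is the union of the $\varphi(\mathrm{Sh}(w_0,s_0))$ over the $w_0$ in this set and the $s_0\le s$ with $|w_0|+|s_0|<n^3$. There are $\sum_{j<n^3}k^j\le(k+1)^{n^3}$ words of length $<n^3$. Hence there are at most $Q=2^{(k+1)^{n^3}}$ such sets, and $\sigma_L$ takes at most $Q$ values. Proposition 1 gives the theorem with its bound. $\square$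

Since $I$ was arbitrary, this covers $P_4$ and $paw$.

## 9. Finiteness of $\sigma_L$ as an exact criterion

Proposition 1 used nothing about groups. The next theorem says that its hypothesis is the right one, once we ask for regularity uniformly. A morphism $\alpha:B^*\to A^*$ is *length-preserving* if it sends letters to letters; for example, the morphism that identifies $a$ and $b$.

**Theorem 2.** *For $L\subseteq A^*$ the following are equivalent.*

* **(a)** *$\sigma_L$ takes finitely many values.*
* **(b)** *For every finite alphabet $B$, every length-preserving morphism $\alpha:B^*\to A^*$ and every partial commutation $I$ on $B$, $[\alpha^{-1}(L)]_I$ is regular.*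
* **(c)** *Let $\bar A,A'$ be disjoint copies of $A$, $B=A\cup\bar A\cup A'$, $\pi:B^*\to A^*$ the morphism forgetting decorations, and $J=(A\times\bar A)\cup(\bar A\times A)$. Then $[\pi^{-1}(L)]_J$ is regular.*

*Proof.* **(a)⇒(b).** We transfer finiteness from $L$ to $\alpha^{-1}(L)$. Since $\alpha$ sends letters to letters, $\alpha(\mathrm{Sh}(w,s))=\mathrm{Sh}(\alpha(w),\alpha(s))$. Hence $(p,s,q)\in\sigma_{\alpha^{-1}(L)}(w)$ if and only if $(\alpha(p),\alpha(s),\alpha(q))\in\sigma_L(\alpha(w))$. So $\sigma_{\alpha^{-1}(L)}(w)$ is determined by $\sigma_L(\alpha(w))$, and takes finitely many values. Apply Proposition 1 over the alphabet $B$.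

**(b)⇒(c).** This is a special case: $\pi$ is length-preserving and $J$ is symmetric and irreflexive.

**(c)⇒(a).** We read $\sigma_L$ off the syntactic monoid of $K=[\pi^{-1}(L)]_J$. For $p,w,s,q\in A^*$ consider the word $p'w\bar sq'$, where $p'$, $\bar s$, $q'$ are the decorated copies of $p$, $s$, $q$. Letters of $A'$ commute with nothing, so no swap touches $p'$ or $q'$. In the middle, a swap exchanges an undecorated letter with a barred one, which keeps both the undecorated and the barred subword, and every shuffle of the two can be reached. So the words $\sim_J p'w\bar sq'$ are exactly the words $p'zq'$ with $z\in\mathrm{Sh}(w,\bar s)$. As $\pi(p'zq')=p\,\pi(z)\,q$ and $\pi(\mathrm{Sh}(w,\bar s))=\mathrm{Sh}(w,s)$,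
$$p'w\bar sq'\in K\iff(p,s,q)\in\sigma_L(w).$$
The left side depends, for given $p,s,q$, only on the class of $w$ in the syntactic monoid of $K$. This monoid is finite, so $\sigma_L$ takes finitely many values. $\square$

## 10. Polynomials of group languages

Let $\mathrm{Pol}(\mathcal G)$ be the class of finite unions of products $L_0a_1L_1\cdots a_rL_r$ with $L_i$ group languages and $a_i\in A$. For example, $(A^2)^*\,b\,A^*$, the set of words with a $b$ at an odd position, is in $\mathrm{Pol}(\mathcal G)$.

**Theorem 3.** *If $L\in\mathrm{Pol}(\mathcal G)$, then $[L]_I$ is regular for every $I$. There is a language whose complement is in $\mathrm{Pol}(\mathcal G)$ and whose closure is not regular.*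

*Proof.* **Step 1: reduction to one product.** We have $\sigma_{L\cup L'}(w)=\sigma_L(w)\cup\sigma_{L'}(w)$, so if $\sigma_L$ and $\sigma_{L'}$ take finitely many values, so does $\sigma_{L\cup L'}$. (The empty union is trivial.) By Proposition 1 it suffices to show that $\sigma_L$ takes finitely many values for $L=L_0a_1L_1\cdots a_rL_r$. Let $\varphi:A^*\to G$ be a morphism into a finite group that recognizes all the $L_i$; a product of groups recognizing the $L_i$ separately will do. Let $n=|G|$ and let $\le$ be the insertion order of $\varphi$.

**Step 2: $L$ is closed upward.** *If $u\in L$ and $u\le v$, then $v\in L$.* Write $u=u_0a_1u_1\cdots a_ru_r$ with $u_i\in L_i$. Each place between two consecutive letters of $u$, or at an end of $u$, lies inside or at the border of some $u_i$ (which may be empty). So each inserted word can be absorbed into some $u_i$, and it does not change $\varphi(u_i)$ because it has value $1$.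

**Step 3: short witnesses.** This is the analogue of Lemma 4. Put $C=(r+1)(n^3-1)+r$. *We have $p\,\mathrm{Sh}(w,s)\,q\cap L\ne\emptyset$ if and only if there are $w_0\le w$, $s_0\le s$ with $|w_0|+|s_0|\le C$ and $p\,\mathrm{Sh}(w_0,s_0)\,q\cap L\neq\emptyset$.*

($\Leftarrow$) Let $z_0\in\mathrm{Sh}(w_0,s_0)$ with $pz_0q\in L$. The construction in Lemma 4 inserts words of value $1$ into $z_0$ and gives $z\in\mathrm{Sh}(w,s)$ with $z_0\le z$. So $pz_0q\le pzq$, and $pzq\in L$ by Step 2.

($\Rightarrow$) Choose $w_0\le w$, $s_0\le s$ of minimal total length such that some $z_0\in\mathrm{Sh}(w_0,s_0)$ has $pz_0q\in L$. Fix a factorization $pz_0q=u_0a_1u_1\cdots a_ru_r$ with $u_i\in L_i$. At most $r$ letters of $z_0$ are among the displayed $a_i$. They cut $z_0$ into at most $r+1$ factors, each lying inside a single $u_i$. Suppose one of these factors has length $\ge n^3$. It has at least $n^3+1$ cut points, each defining a prefix of $z_0$, so two of these prefixes have the same triple (6). Delete the nonempty part of $z_0$ between them. It has value $1$ and lies in one $u_i$, so $\varphi(u_i)$ is unchanged and the new word is still in $L$. As in Lemma 4, the remaining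 parts of $w_0$ and $s_0$ are still $\le w$ and $\le s$. This contradicts minimality. So each factor has length at most $n^3-1$, and $|z_0|\le C$.

**Step 4: conclusion.** By Step 3, $\sigma_L(w)$ is determined by $\{w_0\le w:|w_0|\le C\}$, a subset of a finite set. So $\sigma_L$ takes finitely many values.

**Step 5: complements.** For the second statement let $A=\{a,b\}$. Numbering positions from $1$, $(ab)^*$ is the set of words of even length with no $b$ at an odd position and no $a$ at an even position. So its complement is
$$A(A^2)^*\ \cup\ (A^2)^*\,b\,A^*\ \cup\ \big(A(A^2)^*\big)\,a\,A^*.$$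
This is in $\mathrm{Pol}(\mathcal G)$, because $A^*$, $(A^2)^*$ and $A(A^2)^*$ are group languages. But for $I=\{(a,b),(b,a)\}$ the closure $[(ab)^*]_I=\{u:|u|_a=|u|_b\}$ is not regular. $\square$

## 11. Periods in the syntactic monoid of $[L]_I$

The last theorem describes how powers behave in the syntactic monoid.

**Theorem 4.** *Let $L$ be recognized by $\varphi:A^*\to G$, where $G$ is a finite group of exponent $e$, and let $M$ be the (finite) syntactic monoid of $K=[L]_I$. Then for every $m\in M$, $m^{j+e}=m^j$ for all large $j$. Hence every subgroup of $M$ has exponent dividing $e$. The value $e$ is optimal.*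

*Example.* In (1), $e=6$, and for the class $\bar a$ of $a$ we even have $\bar a^{j+2}=\bar a^j$ for $j\ge2$. Indeed, if $|u|_a\ge2$, membership of $u$ in $K$ depends on $|u|_a$ only through its parity.

The plan is to insert $e$ extra copies of $u$ into a witness for $xu^Ny$, all at one place, so that the value does not change. Two obstacles show the shape of the argument. First, inserting $u^e$ itself is wrong: with $I=\emptyset$, $u=ab$ and a cut after $r=aba$, one has to insert powers of $t=ba$, the word with $ur=rt$. Second, one cut is not enough if $u$ splits: for $u=ab$ with $a,b$ independent, $a^Nb^N\sim u^N$ has no cut with all of the first copy of $u$ on the left and all of the last copy on the right. So we treat first the words $u$ for which $(\mathrm{alph}(u),D)$ is connected. Recall $S(t)$ from (2).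

**Lemma 5.** *Let $u\ne\varepsilon$, $B=\mathrm{alph}(u)$, and suppose that the graph $(B,D)$ is connected. If $N\ge|B|+2$, then $S(xu^Ny)\subseteq S(xu^{N+e}y)$ for all $x,y$.*

*Proof.* Let $z\sim xu^Ny$, and let $w\sim u^N$ and $s\sim xy$ be as in Lemma 2, with $u^N$ in place of $u$. Through the bijection from $u^N$ to $w$, each letter of $w$ has a *copy number* in $\{1,\dots,N\}$.

**Step 1: choosing the cut.** We cut $z$ so that copy $N$ lies on the right. Put $i=|B|+1$, so $i\le N-1$. Write $z=z_1z_2$, where $z_1$ is the shortest prefix containing a letter of $w$ with copy number $\ge i$. Let $w=rr'$ be the corresponding factorization, with $r$ the $w$-part of $z_1$. The last letter $b$ of $r$ is the last letter of $z_1$, and its copy number is $\ge i$. It is exactly $i$: otherwise, an occurrence of the letter $b$ in copy $i$ precedes it in $u^N$, hence in $w$ because equal letters keep their order, and this contradicts the choice of $z_1$. All other letters of $r$ have copy number $<i$. So $r$ involves only copies $\le i\le N-1$, and all letters of copy $N$ are in $r'$.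

**Step 2: all letters of copy $1$ are in $r$.** Here connectedness is used. Let $b^{\ast}$ be the occurrence of $b$ at the end of $r$; it is in copy $i$. The occurrences of the letter $b$ in copies $\le i-1$ precede $b^\ast$ in $w$, so they are in $r$. Now let $c\in B$, $c\ne b$, and let $b=b_0,b_1,\dots,b_\delta=c$ be a shortest path in $(B,D)$, with $\delta\ge1$. We show by induction on $j\ge1$ that all occurrences of $b_j$ in copies $\le i-j$ are in $r$.

For $j=1$: occurrences of $b_1$ in copies $\le i-1$ precede $b^\ast$ in $u^N$, and $b_1,b$ are dependent. So they precede $b^\ast$ in $w$ and are in $r$.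

For $j>1$: occurrences of $b_j$ in copies $\le i-j$ precede in $u^N$ an occurrence of $b_{j-1}$ in copy $i-j+1$, which exists because $b_{j-1}\in\mathrm{alph}(u)$ and is in $r$ by induction. The letters $b_j,b_{j-1}$ are dependent, so the order is the same in $w$, and these occurrences of $b_j$ are in $r$.

Since $\delta\le|B|-1$, we have $i-\delta\ge2$; also $i-1=|B|\ge1$. So every letter of copy $1$ is in $r$.

**Step 3: there is $t\in B^*$ with $ur\sim rt$.** This finds the word whose powers we insert. Since $rr'\sim u^N$, we have $urr'\sim u^{N+1}\sim rr'u$. Let $\theta$ be the bijection of Lemma 1 from $urr'$ to $rr'u$, and *mark* the positions of $urr'$ that $\theta$ sends into the prefix $r$. As $\theta$ keeps the order of equal letters, the marked positions are, for each letter $c$, the first $|r|_c$ occurrences of $c$ in $urr'$. The prefix $ur$ contains $|u|_c+|r|_c$ occurrences of $c$, so all marked positions lie in $ur$.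

If $\beta$ is marked and a position $\alpha$ with dependent letter precedes it, then $\theta(\alpha)<\theta(\beta)$, so $\theta(\alpha)$ is also in the prefix $r$, and $\alpha$ is marked. Let $\mu$ and $t$ be the subwords of $ur$ at the marked and at the unmarked positions. Rearranging $ur$ into $\mu t$ reverses only pairs with an unmarked position before a marked one, and by the last remark such pairs are independent. So $ur\sim\mu t$ by Lemma 1. Moreover $\theta$, restricted to the marked positions, is a bijection from $\mu$ to $r$ as in Lemma 1, so $\mu\sim r$. Hence $ur\sim rt$. Applying this $e$ times,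
$$u^er\sim u^{e-1}rt\sim\cdots\sim rt^e.$$

**Step 4: the new witness.** Let $z'=z_1t^ez_2$. Then $\varphi(z')=\varphi(z_1)\varphi(t)^e\varphi(z_2)=\varphi(z)$. The word $z'$ is a shuffle of $w'=rt^er'$ and $s$, and $w'\sim u^err'\sim u^{N+e}$. We check the conditions of Lemma 2 for $xu^{N+e}y$, with the same $s$ and the same colors; all letters of $w'$ are in $B$.

(C1): an x-colored letter in $z_1$ is preceded by the same letters of $w$ as in $z$. An x-colored letter in $z_2$ occurs in $z$ after all of copy $1$, by Step 2. Copy $1$ contains every letter of $B$, so by (C1) for $z$ this letter is independent of all of $B$.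

(C2): a y-colored letter in $z_2$ is followed by the same letters of $w$ as in $z$. A y-colored letter in $z_1$ occurs in $z$ before all of copy $N$, by Step 1, so by (C2) for $z$ it is independent of all of $B$.

Therefore $z'\sim xu^{N+e}y$, and $\varphi(z)=\varphi(z')\in S(xu^{N+e}y)$. $\square$

**Proof of Theorem 4.** Let $L=\varphi^{-1}(P)$; by (3), $t\in K$ if and only if $S(t)\cap P\neq\emptyset$. The monoid $M$ is finite by Theorem 1.

**Step 1: splitting $u$ into components.** We reduce to the connected case. Let $m\in M$ be the image of $u$. If $u=\varepsilon$, then $m=1$ and there is nothing to prove. Otherwise let $B_1,\dots,B_h$ be the connected components of $(\mathrm{alph}(u),D)$, and $u_i$ the subword of $u$ on the letters of $B_i$. Letters of different components are independent, so $u\sim u_1\cdots u_h$, and $u_iu_j\sim u_ju_i$ for $i\neq j$. As $K$ is closed under $\sim$, equivalent words have the same image in $M$. So the images $m_i$ of the $u_i$ commute, and $m=m_1\cdots m_h$.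

**Step 2: from inclusion to equality.** Lemma 5 gives implications in one direction only; finiteness of $M$ closes the circle. Choose $\rho\ge1$ such that $m_i^{j+\rho}=m_i^j$ for all $i$ and all large $j$. Lemma 5 applies to each $u_i$, since $\mathrm{alph}(u_i)=B_i$ is connected. So for large $j$ and all $x,y$,
$$xu_i^jy\in K\Rightarrow xu_i^{j+e}y\in K\Rightarrow\cdots\Rightarrow xu_i^{j+\rho e}y\in K\Leftrightarrow xu_i^jy\in K,$$
where the last equivalence holds because $m_i^{j+\rho e}=m_i^j$. Hence $xu_i^jy\in K\Leftrightarrow xu_i^{j+e}y\in K$ for all $x,y$, that is, $m_i^{j+e}=m_i^j$. Since the $m_i$ commute,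
$$m^{j+e}=\prod_im_i^{j+e}=\prod_im_i^j=m^j\qquad\text{for all large }j.$$

**Step 3: subgroups.** If $m$ lies in a subgroup of $M$ with identity $f$, then $m^{j+e}=m^j$ holds in that group, and canceling $m^j$ gives $m^e=f$. So the exponent of the subgroup divides $e$.

**Step 4: optimality.** Let $I=\emptyset$, $\varphi$ onto and $L=\varphi^{-1}(1)$. Then $[L]_I=L$. Words $u,v$ are syntactically equivalent for $L$ if and only if for all $g,h\in G$ we have $g\varphi(u)h=1\Leftrightarrow g\varphi(v)h=1$, that is, if and only if $\varphi(u)=\varphi(v)$. So the syntactic monoid is $G$ itself, a group of exponent exactly $e$. $\square$
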